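\title{Simultaneous expansions in several bases close to one}

\begin{abstract}
Let $A$ be a finite set of real digits, some positive and some negative. We prove that for every $r\ge2$ there is $\delta_r>0$ such that, for all bases $q_1<\dots<q_r$ in $(1,1+\delta_r)$, every $x$ in some non-degenerate interval can be written as $x=\sum c_iq_j^{-i}$ for $j=1,\dots,r$ with one digit sequence $(c_i)$. This proves a conjecture on multiple common expansions in non-integer bases. The best possible $\delta_r$ has exact order $1/r$, and the sign condition on $A$ is necessary. We also treat $r$-tuples of values, long intervals of $x$ and infinitely many bases. The digits are constructed by rounding with error feedback, controlled by duality and Newman's inequality for exponential sums; the upper bound on $\delta_r$ comes from counting zeros of a power series.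
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A\subset\mathbb R$ be a finite nonempty set, the \emph{alphabet}; its elements are \emph{digits}, and $A^\infty$ is the set of digit sequences $(c_i)_{i\ge1}$. For a real \emph{base} $q>1$, an \emph{expansion} of a real number $x$ is a sequence $(c_i)\in A^\infty$ with $\sum_{i\ge1}c_iq^{-i}=x$.

For one base close to $1$, expansions are easy to find. Let $a=\min A<b=\max A$ and let $\Delta$ be the largest gap between consecutive digits. Every sum $\sum c_iq^{-i}$ lies in $I=[\frac a{q-1},\frac b{q-1}]$. If the length of $I$ is at least $\Delta$, the translates $d+I$, $d\in A$, cover $[a+\frac a{q-1},b+\frac b{q-1}]=qI$. Starting from $x_0=x\in I$ we can then choose digits $c_n$ with $x_n=qx_{n-1}-c_n\in I$, and $x-\sum_{i\le n}c_iq^{-i}=q^{-n}x_n\to0$. As $q\to1$ the interval $I$ becomes much longer than $\Delta$, the translates overlap heavily, and there is much freedom in the choice of the digits. It is natural to ask whether this freedom suffices to serve several bases with one sequence.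

Let $r\ge2$ and $1<q_1<\dots<q_r$. A \emph{common expansion} of $x$ is a sequence $(c_i)\in A^\infty$ with
\begin{equation}\label{eq:common}
\sum_{i\ge1}\frac{c_i}{q_1^i}=\dots=\sum_{i\ge1}\frac{c_i}{q_r^i}=x .
\end{equation}
The set of bases has the \emph{simultaneous expansion property} if every $x$ in some non-degenerate interval has a common expansion. Digits of one sign cannot do this, because they make the sum monotone in the base (Proposition~\ref{prop:signs}). The following is Conjecture~1 of \cite{common}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $A$ contain a positive and a negative digit, and let $r\ge2$. Then there is $\delta_r>0$, which may depend on $A$ and $r$, such that every set of $r$ bases in $(1,1+\delta_r)$ has the simultaneous expansion property.}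
\end{quote}

A volume count suggests how small $\delta_r$ should be. Put
\[
\sigma=\sum_{j=1}^r\log q_j ,
\]
and let $K\subset\mathbb R^r$ be the bounded set of all vectors $\bigl(\sum_ic_iq_j^{-i}\bigr)_{1\le j\le r}$. Splitting off the first digit gives $K=\bigcup_{d\in A}T\bigl(K+(d,\dots,d)\bigr)$, where $T$ is the diagonal matrix with entries $1/q_j$ and determinant $e^{-\sigma}$. The outer measure of $K$ therefore satisfies $|K|\le|A|\,e^{-\sigma}|K|$, and $K$ can contain a ball only if $\sigma\le\log|A|$. One guesses that the size of $\sigma$ decides the question, and hence that $\delta_r$ is of order $1/r$. The count proves nothing about \eqref{eq:common}, which concerns only a segment of the diagonal of $\mathbb R^r$, but the guess is correct.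

For an alphabet with digits of both signs let
\[
m=\min(-\min A,\ \max A)>0 .
\]
Thus $[-m,m]$ is the largest symmetric interval in the convex hull of $A$, and $\Delta$ measures how coarsely $A$ samples that hull.

\begin{theorem}\label{thm:main}
Let $A$ contain digits of both signs, and let $1<q_1<\dots<q_r$ satisfy $\sigma<\dfrac{2m}{9(\Delta+2m)}$. Then $m-9\sigma(m+\frac\Delta2)$ is positive, and every $x$ with
\[
|x|\le m-9\sigma\Bigl(m+\frac\Delta2\Bigr)
\]
satisfies \eqref{eq:common} for some $(c_i)\in A^\infty$. Hence the Conjecture holds with $\delta_r=\exp\bigl(\frac{2m}{9r(\Delta+2m)}\bigr)-1$.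
\end{theorem}

In the opposite direction, for $A\ne\{0\}$ let
\[
M=\max_{d\in A}|d|,\qquad \mu=\min_{d\in A\setminus\{0\}}|d|,\qquad C_A=\log\frac{8M}\mu\cdot\log\frac{50M}\mu .
\]

\begin{theorem}\label{thm:necessary}
Let $A\ne\{0\}$ be any finite alphabet, $r\ge2$ and $1<q_1<\dots<q_r$. If some $x\ne0$ satisfies \eqref{eq:common}, then $\sum_{j=1}^{r-1}\log q_j\le C_A$.
\end{theorem}

Neither restriction in this statement can be dropped. If $0\in A$, the zero sequence is a common expansion of $x=0$ in all bases. And the largest base cannot be included in the sum: for $A=\{-1,0,1\}$ and $0<z<\frac12$, the sequence $(1,-1,0,0,\dots)$ expands $x=z(1-z)\neq0$ in both bases $q_1=\frac1{1-z}$ and $q_2=\frac1z$, and $q_2\to\infty$ as $z\to0$.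

Call $\delta>0$ \emph{admissible} for $A$ and $r$ if every set of $r$ bases in $(1,1+\delta)$ has the simultaneous expansion property.

\begin{corollary}\label{cor:order}
Let $A$ contain digits of both signs and let $\delta_r^*$ be the supremum of the admissible $\delta$. Then for all $r\ge2$
\[
\frac{2m}{9(\Delta+2m)}\cdot\frac1r\ \le\ \log(1+\delta_r^*)\ \le\ \frac{C_A}{r-1}.
\]
So $\delta_r^*$ lies between two positive multiples of $1/r$, with constants depending only on $A$.
\end{corollary}

\begin{proof}
The lower bound is the last sentence of Theorem~\ref{thm:main}. Let $\delta$ be admissible, $0<\epsilon<\delta$, and take $r$ bases in $(1+\delta-\epsilon,1+\delta)$. A non-degenerate interval contains some $x\ne0$, so Theorem~\ref{thm:necessary} gives $(r-1)\log(1+\delta-\epsilon)\le C_A$. Let $\epsilon\to0$. For the last sentence, $s=\log(1+\delta_r^*)$ satisfies $s\le C_A$ and $s\le 2C_A/r$, and $s\le e^s-1\le se^{s}$.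
\end{proof}

For $A=\{-1,1\}$, where $m=M=\mu=1$ and $\Delta=2$, the two bounds are $\frac1{18r}$ and $\frac{\log8\cdot\log50}{r-1}$.

\begin{proposition}\label{prop:signs}
If $A\subset[0,\infty)$ or $A\subset(-\infty,0]$, then for any two distinct bases only $x=0$ can have a common expansion. Hence for a finite alphabet $A$ the following are equivalent: \textup{(i)} $A$ has digits of both signs; \textup{(ii)} for every $r\ge2$ the conclusion of the Conjecture holds; \textup{(iii)} some set of $r\ge2$ bases has the simultaneous expansion property.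
\end{proposition}

\begin{proof}
If all $c_i\ge0$ and some $c_i>0$, then $\sum c_iq^{-i}$ is strictly decreasing in $q$ and cannot take the same value at two bases. So a common expansion is the zero sequence, and $x=0$. For nonpositive digits apply this to $(-c_i)$. A single point is not a non-degenerate interval, so (iii) implies (i). Theorem~\ref{thm:main} shows that (i) implies (ii), and (ii) gives (iii) for any two bases in $(1,1+\delta_2)$.
\end{proof}

Section~\ref{sec:feedback} reduces Theorem~\ref{thm:main} to finding a real sequence of small $\ell^1$ norm and settles $r=2$ by hand. Section~\ref{sec:duality} finds the sequence by duality from Newman's inequality, which is proved in Section~\ref{sec:newman}. Section~\ref{sec:necessary} proves Theorem~\ref{thm:necessary}. Section~\ref{sec:more} extends the results to $r$ different values $x_1,\dots,x_r$, to intervals of $x$ of length of order $1/\sigma$, and to infinitely many bases (Theorem~\ref{thm:more}).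

\section{Rounding with error feedback}\label{sec:feedback}

In Sections \ref{sec:feedback}--\ref{sec:newman} we allow $r\ge1$. For a bounded real sequence $u=(u_i)_{i\ge1}$ write $u(z)=\sum_{i\ge1}u_iz^i$, $|z|<1$. We look for digits with $c(1/q_j)=x$ for all $j$. A \emph{real} sequence $y$ with $y(1/q_j)=x$ is found by linear algebra. Rounding each $y_n$ to a nearest digit makes $y(z)-c(z)$ a series with small coefficients, but it has no reason to vanish at the points $1/q_j$. We therefore force the difference to have the form $y(z)-c(z)=\varepsilon(z)\,(1-g(z))$, where $1-g$ is a fixed function with the required zeros. Call $g\in\ell^1$ a \emph{filter} for the bases if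
\begin{equation}\label{eq:filter}
\sum_{i\ge1}g_iq_j^{-i}=1\qquad(j=1,\dots,r).
\end{equation}
Comparing coefficients of $z^n$ in the desired identity gives $c_n+\varepsilon_n=y_n+\sum_{i<n}g_i\varepsilon_{n-i}$: the earlier rounding errors, weighted by $g$, are added to $y_n$ before it is rounded. This scheme is a noise-shaping quantizer. It works as long as the number to be rounded stays within reach of the alphabet.

\begin{lemma}\label{lem:feedback}
Let $A$ contain digits of both signs, let $g$ be a filter for $q_1,\dots,q_r$, let $y\in\ell^\infty$ and $x_j=\sum_{i\ge1}y_iq_j^{-i}$. If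
\begin{equation}\label{eq:stable}
\tfrac\Delta2\|g\|_1+\|y\|_\infty\le m+\tfrac\Delta2,
\end{equation}
then there is $(c_i)\in A^\infty$ with $\sum_ic_iq_j^{-i}=x_j$ for all $j$.
\end{lemma}

\begin{proof}
Let $|v|\le m+\frac\Delta2$. Then $v\in[\min A-\frac\Delta2,\max A+\frac\Delta2]$, so $v$ lies either between two consecutive digits, which are at most $\Delta$ apart, or within $\frac\Delta2$ of $\min A$ or $\max A$. In each case some $d\in A$ has $|v-d|\le\frac\Delta2$.

Define $v_n,c_n,\varepsilon_n$ recursively for $n\ge1$. Suppose $\varepsilon_1,\dots,\varepsilon_{n-1}$ are defined and bounded by $\frac\Delta2$ in absolute value. Put $v_n=y_n+\sum_{i=1}^{n-1}g_i\varepsilon_{n-i}$. By \eqref{eq:stable}, $|v_n|\le\|y\|_\infty+\frac\Delta2\|g\|_1\le m+\frac\Delta2$, so there is $c_n\in A$ such that $\varepsilon_n=v_n-c_n$ has $|\varepsilon_n|\le\frac\Delta2$. By construction $y_n-c_n=\varepsilon_n-\sum_{i<n}g_i\varepsilon_{n-i}$. Multiply by $q_j^{-n}$ and sum over $n$. All series converge absolutely, so the convolution sums to a product, and by \eqref{eq:filter}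
\[
\sum_{n\ge1}(y_n-c_n)q_j^{-n}=\Bigl(\sum_{n\ge1}\varepsilon_nq_j^{-n}\Bigr)\Bigl(1-\sum_{i\ge1}g_iq_j^{-i}\Bigr)=0.\qedhere
\]
\end{proof}

A filter also supplies the real sequence: $y=xg$ has $x_j=x$ for all $j$. Condition \eqref{eq:stable} then holds for all small $|x|$ as soon as
\begin{equation}\label{eq:room}
\|g\|_1<1+\frac{2m}\Delta .
\end{equation}
Every filter has $\|g\|_1\ge q_r>1$, since $1=\sum g_iq_r^{-i}\le\|g\|_1/q_r$. So \eqref{eq:room} can hold only because $m>0$: this is where the sign condition on $A$ enters. To cover all alphabets with both signs we need filters of norm arbitrarily close to $1$.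

For one base, $g=(q,0,0,\dots)$ is such a filter, and the recursion $v_1=qx$, $v_n=q\varepsilon_{n-1}$ is the algorithm of Section~\ref{sec:intro} with a nearest digit chosen at each step. For several bases the obvious choice is $1-g(z)=\prod_j(1-q_jz)$. Its coefficients alternate in sign, so $\|g\|_1=\prod_j(1+q_j)-1>2^r-1$. This does not improve as the bases tend to $1$, and for $A=\{-1,1\}$, where \eqref{eq:room} reads $\|g\|_1<2$, it fails for every $r\ge 2$. The remedy is to spread the filter out.

\begin{example}[two bases]\label{ex:two}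
Let $1<q_1<q_2<1+\delta$ and $N\ge2$, and look for a filter supported on $\{1,N\}$. Multiplied by $q_j^N$, the equations \eqref{eq:filter} read $g_1q_j^{N-1}+g_N=q_j^N$. Subtracting them and using Cauchy's mean value theorem,
\[
g_1=\frac{q_2^N-q_1^N}{q_2^{N-1}-q_1^{N-1}}=\frac{N\eta}{N-1}\quad\text{with } q_1<\eta<q_2,\qquad g_N=-q_1^{N-1}(g_1-q_1).
\]
Since $g_1>q_1>1$,
\[
\|g\|_1\le\frac{N(1+\delta)}{N-1}+(1+\delta)^{N-1}\Bigl(\frac{N(1+\delta)}{N-1}-1\Bigr)\longrightarrow\frac{N+1}{N-1}\qquad(\delta\to0).
\]
Choosing first $N$ with $\frac{N+1}{N-1}<1+\frac{2m}\Delta$ and then $\delta$ small gives \eqref{eq:room}, which proves the Conjecture for $r=2$. For $A=\{-1,1\}$ take $N=4$ and $\delta=\frac1{20}$. Then $g_1<\frac75$ and $|g_4|<1.05^3\cdot0.4<0.47$, so $\|g\|_1+|x|\,\|g\|_\infty<1.87+\frac{1.4}{12}<2$ for $|x|\le\frac1{12}$. Every such $x$ has a common expansion with digits $\pm1$ in any two bases in $(1,1.05)$.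
\end{example}

For general $r$ we want the norm of the filter as a function of $\sigma$, uniformly in the positions of the bases. Instead of solving linear systems, we pass to the dual problem.

\section{Filters from duality}\label{sec:duality}

Let $0<\lambda_1<\dots<\lambda_r$ and $\sigma=\sum_j\lambda_j$. An \emph{exponential sum} with exponents $\lambda_j$ is a function $\varphi(t)=\sum_j\alpha_je^{-\lambda_jt}$, $t\ge0$, with real $\alpha_j$. For given bases we take $\lambda_j=\log q_j$, which agrees with the earlier meaning of $\sigma$ and makes $\varphi(t)=\sum_j\alpha_jq_j^{-t}$. By linearity, \eqref{eq:filter} says that $\varphi(0)=\sum_ig_i\varphi(i)$ for every exponential sum: a filter extrapolates $\varphi$ from the positive integers back to $0$. In particular $|\varphi(0)|\le\|g\|_1\sup_{i\ge1}|\varphi(i)|$. The next lemma is the converse.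

We use two textbook facts. By the Hahn--Banach theorem, a linear functional $L$ on a subspace $V$ of a real normed space $E$ with $|Lv|\le K\|v\|$ on $V$ extends to $E$ with the same bound. Every bounded linear functional on $c_0$ (null sequences, supremum norm) has the form $v\mapsto\sum u_iv_i$ with $u\in\ell^1$ and has norm $\|u\|_1$; every bounded linear functional on $\ell^1$ has this form with $u\in\ell^\infty$ and has norm $\|u\|_\infty$.

\begin{lemma}\label{lem:duality}
Let $K>0$, and let $\varphi$ range over the exponential sums with exponents $\log q_j$.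
\begin{enumerate}
\item[\textup{(a)}] If $|\varphi(0)|\le K\sup_{i\ge1}|\varphi(i)|$ for all $\varphi$, there is $u\in\ell^1$ with $\|u\|_1\le K$ and $\sum_iu_iq_j^{-i}=1$ for all $j$.
\item[\textup{(b)}] If $|\varphi(0)|\le K\sum_{i\ge1}|\varphi(i)|$ for all $\varphi$, there is $u\in\ell^\infty$ with $\|u\|_\infty\le K$ and $\sum_iu_iq_j^{-i}=1$ for all $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $E=c_0$ in (a) and $E=\ell^1$ in (b), and let $V\subset E$ be the span of the sequences $(q_j^{-i})_{i\ge1}$, $j=1,\dots,r$. The matrix $(q_j^{-i})_{1\le i,j\le r}$ is a Vandermonde matrix in the distinct numbers $1/q_j$ with column $j$ multiplied by $1/q_j$, so it is invertible. Hence each element of $V$ is $(\varphi(i))_{i\ge1}$ for exactly one $\varphi$, and $L(\varphi(i))_{i\ge1}=\varphi(0)$ defines a linear functional on $V$, of norm at most $K$ by hypothesis. Extend $L$ to $E$ and represent the extension by a sequence $u$. Evaluating at $(q_j^{-i})_{i\ge1}$, which corresponds to $\varphi(t)=q_j^{-t}$, gives $\sum_iu_iq_j^{-i}=1$.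
\end{proof}

The hypothesis of (a) holds with $K$ close to $1$ if exponential sums vary slowly relative to their supremum, since then the samples at the integers almost attain the supremum. Differentiating term by term does not show this. When two exponents are close, the coefficients can be huge while $\varphi$ is not: $(e^{-\lambda_1t}-e^{-\lambda_2t})/(\lambda_2-\lambda_1)$ lies between $0$ and $te^{-\lambda_1t}$ for every $\lambda_2>\lambda_1$. The following inequality, which is due to D.~J.~Newman \cite{newman} up to the value of the constant, does not involve the spacing of the exponents.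

\begin{proposition}[Newman's inequality]\label{prop:newman}
Every exponential sum $\varphi$ with exponents $0<\lambda_1<\dots<\lambda_r$ and $\sigma=\sum\lambda_j$ satisfies $\sup_{t\ge0}|\varphi'(t)|\le9\sigma\sup_{t\ge0}|\varphi(t)|$.
\end{proposition}

\begin{remark}
The sum $\sigma$ cannot be replaced by the largest exponent. Let $T_n$ be the Chebyshev polynomial, $T_n(\cos\theta)=\cos n\theta$, so that $T_n(1)=1$ and $T_n'(1)=n^2$. Then $\varphi(t)=e^{-t}T_{r-1}(2e^{-t}-1)$ has exponents $1,\dots,r$, supremum norm $1$, and $|\varphi'(0)|=1+2(r-1)^2$. Here $\sigma=r(r+1)/2$, so the constant $9$ cannot be replaced by a number below $4$.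
\end{remark}

We prove Proposition~\ref{prop:newman} in the next section and use it now.

\begin{lemma}\label{lem:filter}
If $\sigma<\frac19$, the bases have a filter $g$ with $\|g\|_1\le\kappa:=\dfrac1{1-9\sigma}$.
\end{lemma}

\begin{proof}
Let $\varphi$ be an exponential sum with exponents $\log q_j$. It is continuous and tends to $0$ at infinity, so $s=\sup_{t\ge0}|\varphi|$ is attained at some $t^*\ge0$. The integer $i=\max(1,\lceil t^*\rceil)$ has $|i-t^*|\le1$. By the mean value theorem and Proposition~\ref{prop:newman}, $s\le|\varphi(i)|+9\sigma s$. Hence $|\varphi(0)|\le s\le\kappa\sup_{i\ge1}|\varphi(i)|$, and Lemma~\ref{lem:duality}(a) applies.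
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The number $m-9\sigma(m+\frac\Delta2)$ is positive exactly when $9\sigma<\frac{2m}{\Delta+2m}$, which is the hypothesis. In particular $9\sigma<1$. Take $g$ from Lemma~\ref{lem:filter} and $y=xg$, so that $x_j=x$ for all $j$ and $\|y\|_\infty\le|x|\,\|g\|_1\le|x|\kappa$. Condition \eqref{eq:stable} holds if $(\frac\Delta2+|x|)\kappa\le m+\frac\Delta2$, that is, if
\[
|x|\le\Bigl(m+\frac\Delta2\Bigr)(1-9\sigma)-\frac\Delta2=m-9\sigma\Bigl(m+\frac\Delta2\Bigr),
\]
and then Lemma~\ref{lem:feedback} gives the common expansion. If all $q_j$ are less than $1+\delta_r$ with $\delta_r$ as in the theorem, then $\sigma<r\log(1+\delta_r)=\frac{2m}{9(\Delta+2m)}$, so every $x$ in a non-degenerate interval around $0$ has a common expansion.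
\end{proof}

\section{Newman's inequality and an $L^1$ version}\label{sec:newman}

All norms of functions are taken on $[0,\infty)$. Writing $\varphi(t)=Q(\sigma t)$ produces an exponential sum $Q$ whose exponents $\lambda_j/\sigma$ have sum $1$, and
\begin{equation}\label{eq:scaling}
\|\varphi\|_\infty=\|Q\|_\infty,\quad\|\varphi'\|_\infty=\sigma\|Q'\|_\infty,\quad\sigma\|\varphi\|_{L^1}=\|Q\|_{L^1},\quad\|\varphi'\|_{L^1}=\|Q'\|_{L^1}.
\end{equation}
So it suffices to study exponents with $\sum\lambda_j=1$, and then $0<\lambda_j\le1$.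

The idea is to write a differential operator, acting on the finite-dimensional space of such $Q$, as an average of translates. For $S\in L^1(0,\infty)$, the map $Q\mapsto\int_0^\infty Q(t+u)S(u)\,du$ multiplies $e^{-\lambda_kt}$ by the Laplace transform $\int_0^\infty e^{-\lambda_ku}S(u)\,du$, and its norm on $L^\infty$ and on $L^1$ is at most $\|S\|_{L^1}$. We need a kernel $S$ of bounded norm whose Laplace transform agrees with a fixed polynomial at the points $\lambda_k$. If $S(t)$ is a contour integral of $e^{-zt}w(z)$ in the right half-plane, its transform at $\lambda_k$ is the integral of $w(z)/(z+\lambda_k)$. When $w$ is rational, vanishes at every $-\lambda_k$ and has its poles inside the contour, this integral can be read off at infinity and is a polynomial in $\lambda_k$. The reciprocal of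
\[
B(z)=\prod_{j=1}^r\frac{z-\lambda_j}{z+\lambda_j}
\]
has these zeros, and it has modulus $1$ on the imaginary axis. We use the circle $\Gamma=\{|z-1|=1\}$, oriented counterclockwise. It encloses all $\lambda_j$, touches the imaginary axis at $0$, and on it $|z|^2=2\operatorname{Re}z$.

\begin{lemma}\label{lem:blaschke}
If $\sum\lambda_j=1$, then $|B|\ge\frac13$ on $\Gamma$.
\end{lemma}

\begin{proof}
Let $z\in\Gamma$, $\xi=\operatorname{Re}z\in[0,2]$ and $0<\lambda\le1$. Since $|z\pm\lambda|^2=|z|^2\pm2\lambda\xi+\lambda^2$ and $|z|^2=2\xi$,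
\[
\Bigl|\frac{z-\lambda}{z+\lambda}\Bigr|^2=\frac{2\xi(1-\lambda)+\lambda^2}{2\xi(1+\lambda)+\lambda^2}=1-\frac{4\lambda\xi}{2\xi(1+\lambda)+\lambda^2}.
\]
This decreases in $\xi$, so it is at least its value $\bigl(\frac{2-\lambda}{2+\lambda}\bigr)^2$ at $\xi=2$. Hence $|B|\ge\prod_j\frac{1-u_j}{1+u_j}$ with $u_j=\lambda_j/2$ and $\sum u_j=\frac12$. For $u,v\ge0$ with $u+v<1$,
\[
\frac{(1-u)(1-v)}{(1+u)(1+v)}=\frac{(1+uv)-(u+v)}{(1+uv)+(u+v)}\ge\frac{1-(u+v)}{1+(u+v)},
\]
because $\frac{p-w}{p+w}$ increases in $p>0$ for fixed $w\ge0$. Merging the factors one at a time gives $|B|\ge\frac{1-1/2}{1+1/2}=\frac13$.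
\end{proof}

Integrating $|e^{-zt}|$ over $t\ge 0$ costs a factor $1/\operatorname{Re}z=2/|z|^2$, singular at $0\in\Gamma$. The weight $w=z/B$ would represent a first-order operator, but the resulting bound $\oint_\Gamma|z|^{-1}|dz|$ diverges. The weight $z^2/B$ cancels the singularity exactly, at the price of a second-order operator.

\begin{lemma}\label{lem:second}
Let $Q$ be an exponential sum with $\sum\lambda_j=1$ and $F=Q''+2Q'$. Then
\[
\|F\|_\infty\le8\|Q\|_\infty,\qquad\|F\|_{L^1}\le8\|Q\|_{L^1}.
\]
\end{lemma}

\begin{proof}
Let $S(t)=\frac1{2\pi i}\oint_\Gamma\frac{z^2e^{-zt}}{B(z)}\,dz$. By Tonelli's theorem and Lemma~\ref{lem:blaschke},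
\[
\int_0^\infty|S(t)|\,dt\le\frac1{2\pi}\oint_\Gamma\int_0^\infty\Bigl|\frac{z^2e^{-zt}}{B(z)}\Bigr|\,dt\,|dz|\le\frac3{2\pi}\oint_\Gamma\frac{|z|^2}{\operatorname{Re}z}\,|dz|=\frac3{2\pi}\cdot2\cdot2\pi=6 .
\]
The same bound justifies Fubini's theorem in
\[
\int_0^\infty e^{-\lambda_kt}S(t)\,dt=\frac1{2\pi i}\oint_\Gamma\frac{z^2}{(z+\lambda_k)B(z)}\,dz .
\]
The zero of $1/B$ at $-\lambda_k$ cancels the factor $z+\lambda_k$, so the poles of the integrand are among the points $\lambda_j\in(0,1]$, inside $\Gamma$. We may replace $\Gamma$ by a large circle about $0$, and the integral is the coefficient of $1/z$ in the Laurent expansion at infinity. Since $\log\frac{1+s}{1-s}=2s+O(s^3)$ and $\sum\lambda_j=1$,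
\[
\frac1{B(z)}=\prod_j\frac{1+\lambda_j/z}{1-\lambda_j/z}=\exp\Bigl(\frac2z+O(z^{-3})\Bigr)=1+\frac2z+\frac2{z^2}+O(z^{-3}),
\]
while $\frac{z^2}{z+\lambda_k}=z-\lambda_k+\frac{\lambda_k^2}z+O(z^{-2})$. The coefficient of $1/z$ in the product is $2-2\lambda_k+\lambda_k^2$. Differentiation multiplies $e^{-\lambda_kt}$ by $-\lambda_k$, so by linearity
\[
\int_0^\infty Q(t+u)S(u)\,du=Q''(t)+2Q'(t)+2Q(t)\qquad(t\ge0).
\]
The left side is at most $6\|Q\|_\infty$ in absolute value, and its $L^1$ norm is at most $\int_0^\infty|S(u)|\int_0^\infty|Q(t+u)|\,dt\,du\le6\|Q\|_{L^1}$. Subtracting $2Q$ gives both bounds.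
\end{proof}

It remains to pass from $F$ to $Q'$. Since $F$ is bounded, a large value of $Q'$ persists for a while, and this would move $Q$ by more than its range allows.

\begin{proof}[Proof of Proposition~\ref{prop:newman}]
By \eqref{eq:scaling} it suffices to show $\|Q'\|_\infty\le9\|Q\|_\infty$ when $\sum\lambda_j=1$. The case $Q=0$ is trivial, so let $\|Q\|_\infty=1$. Fix $t_0\ge0$ and, replacing $Q$ by $-Q$ if needed, let $Y=Q'(t_0)\ge0$. By Lemma~\ref{lem:second}, $(e^{2t}Q')'=e^{2t}F\ge-8e^{2t}$. Integrating over $[t_0,t_0+u]$ and dividing by $e^{2t_0}$ gives $e^{2u}Q'(t_0+u)-Y\ge-4(e^{2u}-1)$, that is, $Q'(t_0+u)\ge(Y+4)e^{-2u}-4$ for $u\ge0$. Integrating over $0\le u\le\frac12$,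
\[
2\ge Q(t_0+\tfrac12)-Q(t_0)\ge(Y+4)\frac{1-e^{-1}}2-2 .
\]
So $Y+4\le8/(1-e^{-1})<13$, and $Y<9$.
\end{proof}

The second bound of Lemma~\ref{lem:second} yields an $L^1$ version, which we need for long intervals in Section~\ref{sec:more}. Solving the equation $Q''+2Q'=F$ for $Q'$ now requires the initial value $Q'(0)$, a pointwise quantity that must be bounded by $L^1$ norms. We isolate it by integrating against a test function.

\begin{lemma}\label{lem:L1}
Every exponential sum $\varphi$ with exponents $0<\lambda_1<\dots<\lambda_r$ and $\sigma=\sum\lambda_j$ satisfies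
\[
|\varphi(0)|\le\|\varphi'\|_{L^1}\le18\sigma\|\varphi\|_{L^1}.
\]
\end{lemma}

\begin{proof}
The first inequality holds because $\varphi(0)=-\int_0^\infty\varphi'$. For the second, by \eqref{eq:scaling} we must show $\|Q'\|_{L^1}\le18\|Q\|_{L^1}$ when $\sum\lambda_j=1$. For a smooth $\psi$ on $[0,1]$ with $\psi(1)=\psi'(1)=0$, integration by parts gives
\[
\int_0^1\psi F\,dt=-\psi(0)Q'(0)+\bigl(\psi'(0)-2\psi(0)\bigr)Q(0)+\int_0^1(\psi''-2\psi')Q\,dt .
\]
To keep $Q'(0)$ and remove $Q(0)$ we want $\psi(0)=1$ and $\psi'(0)=2$. The cubic with these four conditions is $\psi(t)=(1-t)^2(1+4t)=1+2t-7t^2+4t^3$. Since $\psi'=2(1-t)(1-6t)$, we have $0\le\psi\le\psi(\frac16)=\frac{125}{108}<1.16$ on $[0,1]$. The function $\psi''-2\psi'=-18+52t-24t^2$ has derivative $52-48t>0$ and increases from $-18$ to $10$. With Lemma~\ref{lem:second},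
\[
|Q'(0)|\le(1.16\cdot8+18)\|Q\|_{L^1}\le28\|Q\|_{L^1}.
\]
From $(e^{2t}Q')'=e^{2t}F$ we get $Q'(t)=e^{-2t}Q'(0)+\int_0^te^{-2(t-u)}F(u)\,du$. As $\int_0^\infty e^{-2t}\,dt=\frac12$, this gives $\|Q'\|_{L^1}\le\frac12|Q'(0)|+\frac12\|F\|_{L^1}\le(14+4)\|Q\|_{L^1}$.
\end{proof}

\section{A bound on the bases}\label{sec:necessary}

A common expansion of $x$ makes the power series $c(z)-x$ vanish at the $r$ points $1/q_j$, and a holomorphic function that is bounded above, and not small at one point, cannot have many zeros deep in its domain. We use this in the following form. \emph{If $G$ is holomorphic with $|G|\le N$ on the unit disc and vanishes at distinct points $w_1,\dots,w_n$, then $|G(0)|\le N\prod|w_j|$.} Indeed, let $b(w)=\prod_j\frac{w-w_j}{1-\overline{w_j}w}$ be the Blaschke product. Then $G/b$ is holomorphic on the disc and $\min_{|w|=\rho}|b|\to1$ as $\rho\to1$, so $|G/b|\le N$ by the maximum principle; evaluate at $0$.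

Two difficulties arise. The value of $c(z)-x$ at $0$ is $-x$, which may be arbitrarily small. Differentiation removes $x$ and exposes the first nonzero digit, which is at least $\mu$ in size; by Rolle's theorem it costs one zero, which is why $q_r$ is lost. Second, the series is unbounded near the unit circle. We substitute $z=e^{-\lambda}$, so that the zeros are measured by $\log q_j$, work on a disc that touches the imaginary axis only at $0$, and cancel the growth there by a power of $\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]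
Let $f(z)=\sum_ic_iz^i-x$ for $|z|<1$. It is real on $(0,1)$ and vanishes at $1/q_1,\dots,1/q_r$. By Rolle's theorem $f'$ vanishes at points $e^{-\lambda_j'}$ with $\log q_j<\lambda_j'<\log q_{j+1}$, $1\le j\le r-1$. As $x\ne0$, not all $c_i$ are zero; let $k$ be the first index with $c_k\ne0$, and put
\[
h(z)=\frac{f'(z)}{kz^{k-1}}=\sum_{n\ge0}\Bigl(1+\frac nk\Bigr)c_{k+n}z^n .
\]
Then $h(e^{-\lambda_j'})=0$. Since $1+\frac nk\le1+n$ and $\sum_{n\ge0}(1+n)s^n=(1-s)^{-2}$,
\begin{equation}\label{eq:h}
|h(z)|\le\frac M{(1-|z|)^2},\qquad|h(z)-c_k|\le M\bigl((1-|z|)^{-2}-1\bigr).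
\end{equation}

\emph{Lower bound near $z=0$.} Let $R=\log\frac{8M}\mu\ge\log8>2$ and $s=e^{-R}=\frac\mu{8M}\le\frac18$. For $|z|\le s$,
\[
(1-|z|)^{-2}-1\le\frac{2s-s^2}{(1-s)^2}\le\frac{2s}{(7/8)^2}=\frac{16}{49}\cdot\frac\mu M<\frac\mu{2M},
\]
so \eqref{eq:h} and $|c_k|\ge\mu$ give $|h(z)|\ge\mu/2$. In particular $e^{-\lambda_j'}>e^{-R}$, that is, $0<\lambda_j'<R$ for all $j$.

\emph{Upper bound on a disc.} Let $H(\lambda)=\lambda^4h(e^{-\lambda})$ on $D=\{|\lambda-R|<R\}$. For $\lambda\in D$ and $\xi=\operatorname{Re}\lambda$ we have $\xi>0$, $|\lambda|^2<2R\xi$ and $|\lambda|<2R$. From $e^\xi\ge1+\xi$ we get $1-e^{-\xi}\ge\frac\xi{1+\xi}$, so $(1-e^{-\xi})^{-1}\le1+\frac1\xi$. By \eqref{eq:h} with $|z|=e^{-\xi}$,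
\[
|H(\lambda)|\le M\Bigl(|\lambda|^2+\frac{|\lambda|^2}\xi\Bigr)^2\le M(4R^2+2R)^2\le25MR^4,
\]
where the last step uses $4+\frac2R<5$.

\emph{Counting zeros.} The function $G(w)=H(R+Rw)$ on the unit disc vanishes at the $r-1$ distinct points $w_j=\lambda_j'/R-1$, with $|w_j|=1-\lambda_j'/R$, and $|G(0)|=R^4|h(e^{-R})|\ge\frac\mu2R^4$. By the fact recalled above and $1-v\le e^{-v}$,
\[
\frac\mu2R^4\le25MR^4\prod_{j=1}^{r-1}\Bigl(1-\frac{\lambda_j'}R\Bigr)\le25MR^4\exp\Bigl(-\frac1R\sum_{j=1}^{r-1}\lambda_j'\Bigr).
\]
Therefore $\sum_{j<r}\log q_j\le\sum_{j<r}\lambda_j'\le R\log\frac{50M}\mu=C_A$.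
\end{proof}

\section{Tuples, long intervals and infinitely many bases}\label{sec:more}

Lemma~\ref{lem:feedback} separates the filter $g$ from the real sequence $y$, and other choices of $y$ give more. An infinite set $\mathcal Q\subset(1,\infty)$ has the simultaneous expansion property if every $x$ in some non-degenerate interval has an expansion common to all $q\in\mathcal Q$.

\begin{theorem}\label{thm:more}
Let $A$ contain digits of both signs. In parts 1 and 2 let $1<q_1<\dots<q_r$.
\begin{enumerate}
\item[\textup{1.}] \textup{($r$-tuples)} If $\sigma<\frac{2m}{9(\Delta+2m)}$, there is $\rho>0$ such that for all $(x_1,\dots,x_r)\in[-\rho,\rho]^r$ some $(c_i)\in A^\infty$ satisfies $\sum_ic_iq_j^{-i}=x_j$ for every $j$.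
\item[\textup{2.}] \textup{(long intervals)} If $\sigma\le\frac m{9(\Delta+2m)}$, then \eqref{eq:common} is solvable for every $x$ with $|x|\le\frac{m\Delta}{36(\Delta+2m)}\cdot\frac1\sigma$. Conversely, every $x$ satisfying \eqref{eq:common} has $|x|\le Mr/\sigma$. In particular, for each $X>0$ the interval of $x$ in the Conjecture can be taken to be $[-X,X]$, with $\delta$ depending on $X$, $r$ and $A$.
\item[\textup{3.}] \textup{(infinitely many bases)} Let $\mathcal Q\subset(1,\infty)$ be infinite. If some $x\ne0$ has an expansion common to all $q\in\mathcal Q$, then $\sum_{q\in\mathcal Q}\log q<\infty$. Conversely, if $\sigma:=\sum_{q\in\mathcal Q}\log q<\frac{2m}{9(\Delta+2m)}$, then every $x$ with $|x|\le m-9\sigma(m+\frac\Delta2)$ has an expansion common to all $q\in\mathcal Q$. Consequently, if $\sum_{q\in\mathcal Q}\log q<\infty$, then $\mathcal Q$ minus a suitable finite set has the simultaneous expansion property.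
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of part 1]
The hypothesis gives $1-9\sigma>\frac\Delta{\Delta+2m}$, so the filter $g$ of Lemma~\ref{lem:filter} has $\|g\|_1\le\kappa<1+\frac{2m}\Delta$, and $\eta=m+\frac\Delta2-\frac\Delta2\|g\|_1$ is positive. The matrix $(q_j^{-i})_{1\le i,j\le r}$ is invertible, so there are a constant $C$ depending on the bases and, for each tuple, a sequence $y$ supported on $\{1,\dots,r\}$ with $\sum_{i\le r}y_iq_j^{-i}=x_j$ for all $j$ and $\|y\|_\infty\le C\max_j|x_j|$. With $\rho=\eta/C$, condition \eqref{eq:stable} holds, and Lemma~\ref{lem:feedback} applies.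
\end{proof}

Part 1 says that the set $K$ of Section~\ref{sec:intro} contains a cube, so it complements the volume bound $\sigma\le\log|A|$. The number $\rho$ cannot be bounded below in terms of $\sigma$ and $A$ alone: for any digits $|x_1-x_2|\le M\sum_i(q_1^{-i}-q_2^{-i})=M\bigl(\frac1{q_1-1}-\frac1{q_2-1}\bigr)$, which tends to $0$ as $q_2$ approaches a fixed $q_1$.

In Theorem~\ref{thm:main} the range of $x$ never exceeds $[-m,m]$, while a single base near $1$ expands numbers of size $1/(q-1)$. The loss comes from $y=xg$: a sequence of small $\ell^1$ norm can have entries of size about $1$, as in Example~\ref{ex:two}, whereas \eqref{eq:stable} asks only for a small supremum norm. For one base the constant sequence $y^0_i=q-1$ has $\sum y_i^0q^{-i}=1$ and norm about $\sigma$. For several bases such a sequence comes from duality in $\ell^1$.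

\begin{proof}[Proof of part 2]
Let $\varphi$ be an exponential sum with exponents $\log q_j$. For $t\in[i-1,i]$ we have $|\varphi(t)|\le|\varphi(i)|+\int_{i-1}^i|\varphi'|$. Integrating over $t\in[i-1,i]$, summing over $i\ge1$ and using Lemma~\ref{lem:L1},
\[
\|\varphi\|_{L^1}\le\sum_{i\ge1}|\varphi(i)|+18\sigma\|\varphi\|_{L^1}.
\]
The hypothesis gives $18\sigma\le\frac{2m}{\Delta+2m}$, so $1-18\sigma\ge\frac\Delta{\Delta+2m}>0$. By Lemma~\ref{lem:L1} again, $|\varphi(0)|\le18\sigma\|\varphi\|_{L^1}\le\frac{18\sigma}{1-18\sigma}\sum_{i\ge1}|\varphi(i)|$. Lemma~\ref{lem:duality}(b) yields $y^0\in\ell^\infty$ with $\sum_iy_i^0q_j^{-i}=1$ for all $j$ and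
\[
\|y^0\|_\infty\le\frac{18\sigma}{1-18\sigma}\le\frac{18\sigma(\Delta+2m)}\Delta .
\]
Take $g$ from Lemma~\ref{lem:filter}. Since $9\sigma\le\frac m{\Delta+2m}$, we have $\kappa\le\frac{\Delta+2m}{\Delta+m}=1+\frac m{\Delta+m}$, and so
\[
m+\frac\Delta2-\frac\Delta2\|g\|_1\ge m-\frac{\Delta m}{2(\Delta+m)}\ge\frac m2 .
\]
For $|x|\le\frac{m\Delta}{36(\Delta+2m)\sigma}$ the sequence $y=xy^0$ has $\|y\|_\infty\le\frac m2$. So \eqref{eq:stable} holds, and Lemma~\ref{lem:feedback} gives the common expansion.

Conversely, if $x$ satisfies \eqref{eq:common}, then $|x|\le M\sum_iq_r^{-i}=\frac M{q_r-1}\le\frac M{\log q_r}\le\frac{Mr}\sigma$, because $\sigma\le r\log q_r$. Finally, given $X>0$, choose $\delta>0$ with $r\log(1+\delta)\le\min\bigl(\frac m{9(\Delta+2m)},\frac{m\Delta}{36(\Delta+2m)X}\bigr)$. For bases in $(1,1+\delta)$ the number $\sigma$ is below this minimum, so the range of $x$ contains $[-X,X]$.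
\end{proof}

The bounds of Theorems \ref{thm:main} and \ref{thm:necessary} depend on the bases only through sums of logarithms, not through $r$. This lets us pass to infinite sets.

\begin{proof}[Proof of part 3]
\emph{Necessity.} Let $x\ne0$ have an expansion common to all $q\in\mathcal Q$. By Theorem~\ref{thm:necessary}, every finite $\mathcal F\subset\mathcal Q$ with at least two elements satisfies $\sum_{q\in\mathcal F}\log q-\max_{q\in\mathcal F}\log q\le C_A$. If $n\ge2$ elements of $\mathcal Q$ exceed a number $\beta>1$, this gives $(n-1)\log\beta\le C_A$. So only finitely many elements exceed any given $\beta>1$; hence $\mathcal Q$ is countable and has a largest element $q^*$. Taking sets $\mathcal F$ that contain $q^*$, we get $\sum_{q\in\mathcal Q\setminus\{q^*\}}\log q\le C_A$.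

\emph{Sufficiency.} A finite sum of positive terms has countably many terms; enumerate $\mathcal Q$ as $p_1,p_2,\dots$, and let $|x|\le m-9\sigma(m+\frac\Delta2)$. For $n\ge2$ let $K_n$ be the set of $c\in A^\infty$ with $\sum_ic_ip_j^{-i}=x$ for $j\le n$. The sum $\sigma_n=\sum_{j\le n}\log p_j$ is at most $\sigma$, so $|x|\le m-9\sigma_n(m+\frac\Delta2)$, and $K_n\neq\emptyset$ by Theorem~\ref{thm:main}. Since $A$ is finite, $A^\infty$ is compact in the product topology. Each map $c\mapsto\sum_ic_ip^{-i}$ is continuous, being the limit of its partial sums with error at most $Mp^{-N}/(p-1)$ after $N$ terms, uniformly in $c$. So $K_2\supset K_3\supset\cdots$ are nonempty closed subsets of a compact space, and any point of their intersection is the required expansion.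

For the last claim, remove finitely many elements of $\mathcal Q$ so that the remaining sum is less than $\frac{2m}{9(\Delta+2m)}$. The remaining set is infinite, and the bound on $|x|$ is positive.
\end{proof}

For example, no $x\ne0$ has an expansion common to all bases $1+\frac1n$, $n\ge n_0$, since $\sum\log\frac{n+1}n$ telescopes and diverges. The bases $1+2^{-n}$, $n\ge n_0$, have $\sigma\le2^{1-n_0}$, so they have the simultaneous expansion property once $n_0$ is large.

\begin{thebibliography}{9}

\bibitem{common}
\emph{Multiple common expansions in non-integer bases},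
\texttt{https://\allowbreak arato.inf.unideb.hu/\allowbreak petho.attila/\allowbreak cikkek/\allowbreak 187-\allowbreak KomPedPet-\allowbreak Multiple-\allowbreak common-\allowbreak expansions-\allowbreak in-\allowbreak non-\allowbreak integer-\allowbreak bases-\allowbreak 2016-01-23-a.pdf}

\bibitem{newman}
D.~J.~Newman, J. Approx. Theory \textbf{18} (1976).

\end{thebibliography}
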